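# A rectangle with patterned vertical sides: the weak-type constant of the discrete Hilbert transform

## 1. A rectangle and a four-periodic pattern

Fix $R>0$ and let $\Omega_R=(-R,R)\times(-1,1)$, viewed in the complex plane. Let $F$ be a conformal map of the unit disc onto $\Omega_R$ with $F(0)=0$. By Carathéodory's theorem $F$ extends to a homeomorphism of the closed disc onto the closed rectangle. Write
$$F(e^{2\pi i x})=f(x)+iv(x),\qquad x\in\mathbb R/\mathbb Z .$$
Since $F$ is analytic and $F(0)=0$, the function $v$ is the conjugate function (the periodic Hilbert transform) of $f$. The boundary of the rectangle has two kinds of sides, and they behave differently. Where $F(e^{2\pi ix})$ lies on a horizontal side we have $|v(x)|=1$. Where it lies on a vertical side we have $|f(x)|=R$, but $|v(x)|$ takes all values in $[0,1]$.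

The second ingredient lives on $\mathbb Z$ and not on the circle. Let $\eta$ be the $4$-periodic sequence $(\eta_0,\eta_1,\eta_2,\eta_3)=4\,(1,-1,-1,1)$. We shall see that its discrete Hilbert transform is $2\,(1,1,-1,-1)$. So, for every real $y$ with $|y|\le1$ and every $n$, the number $y+(\mathcal H\eta)_n$, being $y+2$ or $y-2$, has modulus at least $1$.

The construction combines the two. Take $R=4$. Stretch $f$ over a very long stretch of $\mathbb Z$, so that it varies very slowly from one integer to the next. Where $f=\pm R$, add the rapidly oscillating $\eta$. The $\ell^1$ cost does not change, because if $\eta$ has mean zero over its period $N$ and $|\eta_n|\le R$, then $R+\eta_n\ge0$ and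
$$\frac1N\sum_{n=1}^N|R+\eta_n|=R+\frac1N\sum_{n=1}^N\eta_n=R .$$
The transform, however, changes from $v$ to approximately $v+(\mathcal H\eta)_n$, which has modulus at least $1$. After the addition, the transform has modulus at least about $1$ at essentially all sites, including those that come from the vertical sides.

What this is for: it bounds from below the best constant in a weak-type inequality, and the bound is larger than the number that one might expect.

## 2. The weak-type constant of $\mathcal H$ and the number $D$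

For $a=\{a_n\}_{n\in\mathbb Z}\in\ell^1(\mathbb Z)$ the discrete Hilbert transform is
$$\mathcal Ha_n=\frac1\pi\sum_{m\in\mathbb Z\setminus\{0\}}\frac{a_{n-m}}m,\qquad n\in\mathbb Z,$$
and it satisfies, for some constant $C$, the weak-type $(1,1)$ inequality
$$\#\{n\in\mathbb Z:|\mathcal Ha_n|>\lambda\}\le\frac C\lambda\sum_{n\in\mathbb Z}|a_n|\qquad\text{for all }\lambda>0,\ a\in\ell^1(\mathbb Z). \tag{1}$$
Write $C(\mathcal H)$ for the least such $C$. Let
$$D=\frac{1+\frac1{3^2}+\frac1{5^2}+\frac1{7^2}+\cdots}{1-\frac1{3^2}+\frac1{5^2}-\frac1{7^2}+\cdots}=\frac{\pi^2}{8\beta(2)},\qquad \beta(2)=\sum_{k\ge0}\frac{(-1)^k}{(2k+1)^2}, \tag{2}$$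
where $\beta(2)$ is Catalan's constant. By a theorem of B. Davis (1974), $D$ is the best possible constant in Kolmogorov's inequality $|\{x\in\mathbb R:|Hf(x)|>\lambda\}|\le\frac D\lambda\|f\|_{L^1(\mathbb R)}$ for the classical Hilbert transform $Hf(x)=\mathrm{p.v.}\frac1\pi\int_{\mathbb R}\frac{f(x-y)}y\,dy$. Here and below $|A|$ is the Lebesgue measure of a set $A$. It is known that $D\le C(\mathcal H)$. The conjecture, taken from "On the $l^p$ norm of the discrete Hilbert transform", is that $C(\mathcal H)=D$. We shall show that it is false. Davis's theorem explains why $D$ is the natural candidate. The proof uses only the value (2).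

For orientation, the partial sums of the alternating series give $0.908<\beta(2)<\frac{209}{225}$, so $1.32<D<1.36$.

The simplest test sequence is $a=\delta_0$. Then $\mathcal Ha_n=\frac1{\pi n}$ for $n\ne0$ and $\mathcal Ha_0=0$, so $\#\{|\mathcal Ha_n|>\lambda\}=2\,\#\{n\ge1:n<\frac1{\pi\lambda}\}\le\frac{2}{\pi\lambda}$. As $\lambda\uparrow\frac1{\pi k}$ the count is $2k$, so the supremum of $\lambda$ times the count is exactly $\frac2\pi\approx0.64$. This is far below $D$. Much longer test sequences are needed.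

To state the results, put for $R>0$
$$e_R=\frac8{\pi^2}\sum_{k\ge0}\frac{(-1)^k}{(2k+1)^2}\tanh\frac{(2k+1)\pi R}2 . \tag{3}$$
Since $\frac1D=\frac8{\pi^2}\sum_k\frac{(-1)^k}{(2k+1)^2}$ and $1-\tanh t=\frac2{e^{2t}+1}$,
$$\frac1D-e_R=\frac8{\pi^2}\sum_{k\ge0}(-1)^k\frac{2}{(2k+1)^2\,(e^{(2k+1)\pi R}+1)}>0, \tag{4}$$
because this is an alternating series with positive first term whose terms strictly decrease in modulus to $0$. We shall see in (8) that $e_R=\int_0^1|f|\,dx$, with $f$ as in Section 1, so $e_R>0$. Hence $1/e_R>D$ for every $R>0$.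

**Theorem 1.** The best constant in (1) satisfies $C(\mathcal H)\ge1/e_3\ge(1+1.7\cdot10^{-4})D$. Hence the conjecture is false.

**Theorem 2.** Let $m:\mathbb R\to\mathbb C$ be bounded, measurable and $2\pi$-periodic, with $\lim_{\theta\to0^\pm}m(\theta)=\mp i$. Assume that there is $\theta_0\in(0,\pi]$ with $\theta_0/2\pi$ rational such that $m$ is continuous at $\theta_0$ and at $-\theta_0$, and $m(\theta_0),m(-\theta_0)$ are not both $0$. Let $T$ be the operator on $\ell^2(\mathbb Z)\supset\ell^1(\mathbb Z)$ with $\widehat{Ta}=m\hat a$, where $\hat a(\theta)=\sum_na_ne^{-in\theta}$. Let $C(T)\in[0,\infty]$ be the least constant with $\#\{n:|(Ta)_n|>\lambda\}\le\frac C\lambda\|a\|_1$ for all $a\in\ell^1$, $\lambda>0$. Then $C(T)>D$.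

The assumption on $\theta_0$ holds, for example, if $m$ is continuous on $(-\theta_*,0)\cup(0,\theta_*)$ for some $\theta_*>0$, since $|m(\theta)|\to1$ as $\theta\to0$. No claim is made for symbols that have the jump at $0$ but do not satisfy this assumption.

**Theorem 3.** Let $\mathcal Ra_n=\frac1\pi\sum_j\frac{a_j}{n-j+1/2}$ (the Riesz–Titchmarsh operator). Then $C(\mathcal R)\ge\sqrt2$, and $D<C(\mathcal H)\le C(\mathcal R)$.

All test sequences below are real, so it makes no difference to the lower bounds whether $\ell^1$ consists of real or complex sequences.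

## 3. Symbols, periodic sequences and the cotangent kernel

From here on, $m$ is bounded, measurable and $2\pi$-periodic with $m(0^\pm)=\mp i$, and $T$, $C(T)$ are as in Theorem 2. We call $m$ the symbol of $T$. On $\mathbb R$ we use $\hat g(\xi)=\int g(x)e^{-ix\xi}dx$ and, for Schwartz $g$,
$$Hg(x)=\frac1{2\pi}\int_{\mathbb R}(-i\,\mathrm{sgn}\,\xi)\,\hat g(\xi)e^{ix\xi}\,d\xi .$$

**The symbol of $\mathcal H$.** We have $\mathcal Ha=a*k$ with $k_n=\frac1{\pi n}$ for $n\ne0$ and $k_0=0$. Since $k\in\ell^2$, the symbol of $\mathcal H$ is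
$$\hat k(\theta)=\frac1\pi\sum_{n\ge1}\frac{e^{-in\theta}-e^{in\theta}}n=-\frac{2i}\pi\sum_{n\ge1}\frac{\sin n\theta}n=-i\Bigl(1-\frac\theta\pi\Bigr),\qquad0<\theta<2\pi .$$
Extended periodically, it is continuous off $2\pi\mathbb Z$, with limit $-i$ at $0^+$ and limit $+i$ at $0^-$ (that is, as $\theta\to2\pi^-$). So $\mathcal H$ satisfies the hypotheses of Theorem 2.

**Definition (action on periodic sequences; regular).** Let $\eta$ be a real $N$-periodic sequence of mean zero, $\eta_n=\sum_{j=1}^{N-1}\hat\eta_je^{2\pi ijn/N}$. Put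
$$(T\eta)_n=\sum_{j=1}^{N-1}m(2\pi j/N)\,\hat\eta_j\,e^{2\pi ijn/N}\qquad\text{(possibly complex)}.$$
Call $\eta$ regular for $T$ if $m$ is continuous at $2\pi j/N$ whenever $\hat\eta_j\ne0$.

Both notions depend only on the frequencies that occur in $\eta$, so they do not change if $N$ is replaced by a multiple of $N$. For $\mathcal H$ every real mean-zero periodic sequence is regular. As an example of the contrary, if $m(\theta)=-i\,\mathrm{sgn}\,\theta$ on $(-\pi,\pi)$, then $m$ jumps at $\pi$, and $\eta_n=(-1)^n$, whose only frequency is $\pi$, is not regular.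

**The kernel for $\mathcal H$.** The purpose of this computation is to be able to evaluate $\mathcal H\eta$ by hand. With $\omega=e^{2\pi i/N}$ and $\hat\eta_j=\frac1N\sum_{l\in\mathbb Z/N}\eta_l\omega^{-jl}$, we get
$$(\mathcal H\eta)_n=\sum_{l\in\mathbb Z/N}K_N(n-l)\eta_l,\qquad K_N(l)=\frac1N\sum_{j=1}^{N-1}-i\Bigl(1-\frac{2j}N\Bigr)\omega^{jl}.$$
For $l=0$ the sum vanishes, since $\sum_{j=1}^{N-1}\frac{2j}N=N-1$. For $l\not\equiv0$ put $z=\omega^l$. Then $\sum_{j=1}^{N-1}z^j=-1$, and
$$(z-1)\sum_{j=1}^{N-1}jz^j=(N-1)z^N-\sum_{j=1}^{N-1}z^j=N .$$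
Hence
$$K_N(l)=\frac{-i}N\Bigl(-1-\frac2{\omega^l-1}\Bigr)=\frac iN\cdot\frac{\omega^l+1}{\omega^l-1}=\frac1N\cot\frac{\pi l}N\quad(l\not\equiv0),\qquad K_N(0)=0. \tag{5}$$

For $N=4$ this gives $K_4(1)=\frac14$, $K_4(2)=0$, $K_4(3)=-\frac14$, so
$$(\mathcal H\eta)_n=\tfrac14(\eta_{n-1}-\eta_{n+1}).$$
For $\eta=(1,-1,-1,1)$ this yields $\mathcal H\eta=\frac12(1,1,-1,-1)$: for $n=0,1,2,3$ the differences $\eta_{n-1}-\eta_{n+1}$ are $2,2,-2,-2$. Multiplying by $4$ we obtain the pattern of Section 1.

## 4. Sampling slow functions times fast patterns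

This section transfers the weak-type inequality for $T$ to functions on the line, and then to functions on the circle. At the end we have an inequality into which the rectangle can be inserted.

**Lemma 1.** Let $g$ be Schwartz, $\theta_0\in\mathbb R$, $\varepsilon>0$ and $a_n=g(\varepsilon n)e^{i\theta_0n}$. Then
$$(Ta)_n=e^{i\theta_0n}\frac1{2\pi}\int_{\mathbb R}m(\theta_0+\varepsilon\xi)\,\hat g(\xi)\,e^{i\varepsilon n\xi}\,d\xi .$$
Hence, as $\varepsilon\to0$, uniformly in $n$:

(a) $(Ta)_n-m(\theta_0)g(\varepsilon n)e^{i\theta_0n}\to0$ if $m$ is continuous at $\theta_0$;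

(b) $(Ta)_n-(Hg)(\varepsilon n)\to0$ if $\theta_0=0$.

*Proof.* By Poisson summation,
$$\hat a(\theta)=\sum_ng(\varepsilon n)e^{-in(\theta-\theta_0)}=\frac1\varepsilon\sum_{k\in\mathbb Z}\hat g\Bigl(\frac{\theta-\theta_0+2\pi k}\varepsilon\Bigr).$$
Insert this into $(Ta)_n=\frac1{2\pi}\int_0^{2\pi}m(\theta)\hat a(\theta)e^{in\theta}d\theta$. Since $m(\theta)e^{in\theta}$ is $2\pi$-periodic, the sum over $k$ of integrals over $[0,2\pi]$ becomes one integral over $\mathbb R$:
$$(Ta)_n=\frac1{2\pi\varepsilon}\int_{\mathbb R}m(\theta)\,\hat g\Bigl(\frac{\theta-\theta_0}\varepsilon\Bigr)e^{in\theta}\,d\theta .$$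
The substitution $\theta=\theta_0+\varepsilon\xi$ gives the formula.

(a) By Fourier inversion $g(\varepsilon n)=\frac1{2\pi}\int\hat g(\xi)e^{i\varepsilon n\xi}d\xi$. So the difference is at most $\frac1{2\pi}\int|m(\theta_0+\varepsilon\xi)-m(\theta_0)||\hat g(\xi)|\,d\xi$. This does not depend on $n$ and tends to $0$ by dominated convergence, since $m$ is bounded and $\hat g$ is integrable.

(b) The difference is at most $\frac1{2\pi}\int|m(\varepsilon\xi)+i\,\mathrm{sgn}\,\xi||\hat g(\xi)|\,d\xi$, and $m(\varepsilon\xi)\to-i\,\mathrm{sgn}\,\xi$ for $\xi\ne0$. Dominated convergence applies again. $\square$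

So a slow function on its own feels only the jump of $m$ at $0$ and is transformed by $H$, whereas a slow function times a fast exponential is merely multiplied by the value of $m$ at the fast frequency. The next lemma puts the two together.

**Lemma 2.** Assume $C(T)<\infty$. Let $\eta^{(1)},\dots,\eta^{(s)}$ be $N$-periodic, real, of mean zero and regular for $T$, and let $g,w_1,\dots,w_s\in C_c^\infty(\mathbb R)$ be real. For $r\in\mathbb Z/N$ put
$$P_r=g+\sum_iw_i\,\eta^{(i)}_r,\qquad Q_r=Hg+\sum_iw_i\,(T\eta^{(i)})_r .$$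
Then for all $\lambda>0$
$$\frac1N\sum_r|\{x\in\mathbb R:|Q_r(x)|>\lambda\}|\le\frac{C(T)}\lambda\cdot\frac1N\sum_r\int_{\mathbb R}|P_r|\,dx .$$

*Proof.* **Step 1: compute the transform of the sampled sequence.** Let $a_n=P_{n\bmod N}(\varepsilon n)=g(\varepsilon n)+\sum_iw_i(\varepsilon n)\eta^{(i)}_n$. Expand each $\eta^{(i)}$ into its finitely many exponentials $e^{2\pi ijn/N}$. Apply Lemma 1(b) to $g$, and Lemma 1(a) to $w_i$ with $\theta_0=2\pi j/N$ for each $j$ with $\hat\eta^{(i)}_j\ne0$; this is allowed because $\eta^{(i)}$ is regular. By linearity $(Ta)_n=Q_{n\bmod N}(\varepsilon n)+o(1)$ as $\varepsilon\to0$, uniformly in $n$.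

**Step 2: insert this into the weak-type inequality.** Let $\lambda'>\lambda$. For small $\varepsilon$, $|Q_{n\bmod N}(\varepsilon n)|>\lambda'$ implies $|(Ta)_n|>\lambda$. Hence
$$\#\{n:|Q_{n\bmod N}(\varepsilon n)|>\lambda'\}\le\frac{C(T)}\lambda\sum_n|P_{n\bmod N}(\varepsilon n)|.$$

**Step 3: pass to the limit.** Multiply by $\varepsilon$ and split both sides according to the residue $r$ of $n$ modulo $N$. For fixed $r$ the points $\varepsilon n$ with $n\equiv r$ have spacing $\varepsilon N$. As $P_r$ is continuous with compact support, the Riemann sums $\varepsilon N\sum_{n\equiv r}|P_r(\varepsilon n)|$ tend to $\int|P_r|$. On the left, $Q_r$ is continuous ($Hg$ is the Fourier integral of an integrable function), so $U=\{|Q_r|>\lambda'\}$ is open. For any finite union of disjoint bounded intervals in $U$ with total length $M$, the number of points $\varepsilon n$, $n\equiv r$, in it is $\frac M{\varepsilon N}+O(1)$. Since $M$ can be taken arbitrarily close to $|U|$ (or arbitrarily large if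 $|U|=\infty$), $\liminf_{\varepsilon\to0}\varepsilon N\,\#\{n\equiv r:|Q_r(\varepsilon n)|>\lambda'\}\ge|U|$. This proves the claim with $\lambda'$ in place of $\lambda$ on the left. Letting $\lambda'\downarrow\lambda$, the sets $\{|Q_r|>\lambda'\}$ increase to $\{|Q_r|>\lambda\}$. $\square$

**Lemma 3.** Assume $C(T)<\infty$. Let $\eta^{(1)},\dots,\eta^{(s)}$ be as in Lemma 2. Let $g,w_1,\dots,w_s$ be real, $C^\infty$ and $1$-periodic with $\int_0^1g=0$, and let $v$ be the conjugate function of $g$, that is, $\hat v_j=-i\,\mathrm{sgn}(j)\,\hat g_j$ for the Fourier coefficients. Put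
$$P_r=g+\sum_iw_i\,\eta_r^{(i)},\qquad Q_r=v+\sum_iw_i\,(T\eta^{(i)})_r .$$
Then for all $\lambda>0$
$$\frac1N\sum_r|\{x\in[0,1):|Q_r(x)|>\lambda\}|\le\frac{C(T)}\lambda\cdot\frac1N\sum_r\int_0^1|P_r|\,dx .$$

*Proof.* **Step 1: cut off, and show that the cut-off hardly disturbs the conjugate function.** Let $\kappa>0$ and choose $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[-1,1]$ and $\operatorname{supp}\chi\subset[-1-\kappa,1+\kappa]$. Put $\chi_L(x)=\chi(x/L)$, $L\in\mathbb N$. The Fourier transform of $\chi_Le^{2\pi ij\cdot}$ at $\zeta$ is $L\hat\chi(L(\zeta-2\pi j))$. Substituting $\zeta=2\pi j+\xi/L$ we get, for $j\ne0$,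
$$H(\chi_Le^{2\pi ij\cdot})(x)=e^{2\pi ijx}\,\frac1{2\pi}\int_{\mathbb R}-i\,\mathrm{sgn}\bigl(2\pi j+\xi/L\bigr)\,\hat\chi(\xi)\,e^{ix\xi/L}\,d\xi .$$
If the sign in the integral were $\mathrm{sgn}(j)$, the right-hand side would be $-i\,\mathrm{sgn}(j)\chi_L(x)e^{2\pi ijx}$. The two signs can differ only if $|\xi|\ge2\pi L|j|\ge2\pi L$, and then by at most $2$ in modulus. So the two functions differ by at most $\frac1\pi\int_{|\xi|\ge2\pi L}|\hat\chi|\,d\xi$, uniformly in $x$ and $j$. Now $g=\sum_{j\ne0}\hat g_je^{2\pi ij\cdot}$ with $\sum|\hat g_j|<\infty$. The Fourier transforms of the functions $\hat g_j\chi_Le^{2\pi ij\cdot}$ have a sum that converges in $L^1$, so $H$ may be applied termwise with uniform convergence. Summing up,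
$$\|H(\chi_Lg)-\chi_Lv\|_\infty\le\sum_{j\ne0}|\hat g_j|\cdot\frac1\pi\int_{|\xi|\ge2\pi L}|\hat\chi|\,d\xi\longrightarrow0\qquad(L\to\infty).$$

**Step 2: apply Lemma 2 and count periods.** Apply Lemma 2 to $\chi_Lg$ and $\chi_Lw_i$. The corresponding functions are $P_{r,L}=\chi_LP_r$ and $Q_{r,L}$, and on $[-L,L]$, where $\chi_L=1$, $Q_{r,L}=Q_r+o(1)$ uniformly by Step 1. The interval $[-L,L]$ consists of $2L$ periods, and $[-(1+\kappa)L,(1+\kappa)L]$ is covered by at most $2(1+\kappa)L+2$ periods. So for $\lambda'>\lambda$ and $L$ large,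
$$2L\cdot\frac1N\sum_r|\{x\in[0,1):|Q_r|>\lambda'\}|\le\frac{C(T)}\lambda\bigl(2(1+\kappa)L+2\bigr)\frac1N\sum_r\int_0^1|P_r|\,dx .$$
Divide by $2L$ and let $L\to\infty$, then $\kappa\to0$, then $\lambda'\downarrow\lambda$. $\square$

A pattern without any slow part is allowed here: take $g=0$, $s=1$, $w_1\equiv1$, $\eta=(1,-1,-1,1)$ and $T=\mathcal H$. Then $|P_r|=1$ and $|Q_r|=\frac12$, so $1\le\frac{C(\mathcal H)}\lambda$ for $\lambda<\frac12$, that is, only $C(\mathcal H)\ge\frac12$. This pattern alone is worse than $\delta_0$.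

## 5. The harmonic function with boundary values $|x|$ on the rectangle

The purpose of this section is to compute $\int_0^1|f|\,dx$. Put
$$\lambda_k=\frac{(2k+1)\pi}2,\qquad c_k=\frac{8(-1)^k}{\pi^2(2k+1)^2}.$$

**Lemma 4.** The function
$$u(x,y)=|x|+\sum_{k\ge0}c_k\cos(\lambda_ky)\,\frac{\sinh(\lambda_k(R-|x|))}{\cosh(\lambda_kR)} \tag{6}$$
is continuous on $\overline{\Omega_R}$, equals $|x|$ on $\partial\Omega_R$, is harmonic in $\Omega_R$, and $u(0,0)=e_R$.

*Proof.* **Step 1: everything except harmonicity across $x=0$.** The quotients in (6) lie in $[0,1]$ and $\sum|c_k|<\infty$, so the series converges uniformly and $u$ is continuous. If $y=\pm1$, then $\cos(\lambda_ky)=0$; if $|x|=R$, then the hyperbolic sine vanishes. So $u=|x|$ on $\partial\Omega_R$. Moreover $u(0,0)=\sum_kc_k\tanh(\lambda_kR)=e_R$. In each half $0<x<R$ and $-R<x<0$, every term is harmonic, and so is the uniform limit. The line $x=0$, where $|x|$ has a corner, remains. The coefficients $c_k$ are chosen so that the corners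 cancel, and this is what we now verify.

**Step 2: compute $\partial_xu$ for $0<x<R$.** Here $c_k\lambda_k=\frac{4(-1)^k}{\pi(2k+1)}$. Termwise differentiation is justified because $\frac{\cosh(\lambda_k(R-x))}{\cosh\lambda_kR}\le2e^{-\lambda_kx}$, so the differentiated series converges uniformly on $x\ge x_0$ for each $x_0>0$. By the addition formula,
$$\frac{\cosh(\lambda(R-x))}{\cosh\lambda R}=\cosh\lambda x-\tanh(\lambda R)\sinh\lambda x=e^{-\lambda x}+(1-\tanh\lambda R)\sinh\lambda x=e^{-\lambda x}+e^{-\lambda R}\frac{\sinh\lambda x}{\cosh\lambda R}.$$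
Hence $\partial_xu=1-\Sigma_1-\Sigma_2$ with
$$\Sigma_1=\sum_k\frac{4(-1)^k}{\pi(2k+1)}\cos(\lambda_ky)e^{-\lambda_kx},\qquad\Sigma_2=\sum_k\frac{4(-1)^k}{\pi(2k+1)}\cos(\lambda_ky)\,e^{-\lambda_kR}\frac{\sinh\lambda_kx}{\cosh\lambda_kR}.$$
The terms of $\Sigma_2$ are bounded by $2e^{-\lambda_kR}$, and each tends to $0$ uniformly in $y$ as $x\to0^+$. So $\Sigma_2\to0$ uniformly in $y$.

**Step 3: sum $\Sigma_1$ in closed form.** Put $q=e^{-\pi(x+iy)/2}$, so that $|q|<1$ and $\mathrm{Re}\,q^{2k+1}=e^{-\lambda_kx}\cos(\lambda_ky)$. Then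
$$\Sigma_1=\frac4\pi\,\mathrm{Re}\sum_k\frac{(-1)^kq^{2k+1}}{2k+1}=\frac4\pi\,\mathrm{Re}\,\frac1{2i}\bigl[\mathrm{Log}(1+iq)-\mathrm{Log}(1-iq)\bigr]=\frac2\pi\bigl[\mathrm{Arg}(1+iq)-\mathrm{Arg}(1-iq)\bigr].$$
Both $1\pm iq$ have positive real part, so the difference of arguments lies in $(-\pi,\pi)$ and equals the principal argument of the quotient. Since $(1+iq)\overline{(1-iq)}=(1+iq)(1+i\bar q)=1-|q|^2+2i\,\mathrm{Re}\,q$, it is $\mathrm{Arg}(1-|q|^2+2i\,\mathrm{Re}\,q)$. For $|y|<1$ we have $\mathrm{Re}\,q=e^{-\pi x/2}\cos\frac{\pi y}2>0$, so this argument is $\frac\pi2-\arctan\frac{1-|q|^2}{2\,\mathrm{Re}\,q}$. Therefore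
$$\Sigma_1=1-\frac2\pi\arctan\frac{\sinh(\pi x/2)}{\cos(\pi y/2)},\qquad \partial_xu=\frac2\pi\arctan\frac{\sinh(\pi x/2)}{\cos(\pi y/2)}-\Sigma_2 .\tag{7}$$
So $\partial_xu\to0$ as $x\to0^+$, uniformly for $|y|\le1-\delta$, for each $\delta>0$. As $u$ is even in $x$, the same holds as $x\to0^-$.

**Step 4: conclude harmonicity with Weyl's lemma.** Let $\varphi\in C_c^\infty(\Omega_R)$. Since $u$ is bounded and is harmonic for $x\ne0$, Green's formula on $\{x>\delta\}$ (outward normal $-\partial_x$ on $x=\delta$) and on $\{x<-\delta\}$ gives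
$$\int_{\Omega_R}u\,\Delta\varphi=\lim_{\delta\to0}\Bigl[\int_{x=\delta}(u_x\varphi-u\varphi_x)\,dy+\int_{x=-\delta}(u\varphi_x-u_x\varphi)\,dy\Bigr].$$
The terms with $u_x$ tend to $0$ by Step 3, since the values of $y$ on $\operatorname{supp}\varphi$ stay in a compact subset of $(-1,1)$. The terms with $\varphi_x$ cancel in the limit, because $u(\delta,y)=u(-\delta,y)$ and $\varphi_x$ is continuous. So $\int u\,\Delta\varphi=0$ for all such $\varphi$, and $u$, being continuous, is harmonic by Weyl's lemma. $\square$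

Now $u\circ F$ is continuous on the closed disc and harmonic inside. Since $F$ maps the circle onto $\partial\Omega_R$, where $u=|x|$, the mean value property gives
$$\int_0^1|f(x)|\,dx=u(F(0))=u(0,0)=e_R. \tag{8}$$
In particular $e_R>0$, as announced after (4).

## 6. What the rectangle gives without patterns

Let us first use slow functions alone, as one would when imitating the classical Hilbert transform. Let $E=\{x\in\mathbb R/\mathbb Z:|f(x)|=R\}$ be the set of points that $F$ sends to the vertical sides. Off $E$ we have $|v|=1$. For $\rho<1$ put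
$$f_\rho(x)+iv_\rho(x)=F(\rho e^{2\pi ix}).$$
These functions are smooth. If $F(z)=\sum_{n\ge1}b_nz^n$, then for $n\ge1$ the $n$-th Fourier coefficients of $f_\rho$ and $v_\rho$ are $\frac12b_n\rho^n$ and $\frac1{2i}b_n\rho^n=-i\cdot\frac12b_n\rho^n$. For $-n$ we take complex conjugates, since both functions are real. So $\int_0^1f_\rho=0$ and $v_\rho$ is the conjugate function of $f_\rho$. By uniform continuity of $F$ on the closed disc, given $\kappa\in(0,\frac14)$ we may choose $\rho$ with $|f_\rho-f|\le\kappa$ and $|v_\rho-v|\le\kappa$ everywhere. If $C(T)<\infty$, Lemma 3 with $g=f_\rho$, no patterns and $\lambda=1-2\kappa$ gives $1-|E|\le\frac{C(T)}{1-2\kappa}(e_R+\kappa)$. Letting $\kappa\to0$,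
$$C(T)\ge\frac{1-|E|}{e_R}. \tag{9}$$
By (8), $R|E|\le\int_0^1|f|=e_R<\frac1D$, so $|E|\to0$ as $R\to\infty$, while $e_R\to\frac1D$ by (4). So (9) yields $C(T)\ge D$. In this limit the rectangle becomes the strip $\mathbb R\times(-1,1)$.

It stops there. By (4), a rectangle is cheaper than the strip, $e_R<\frac1D$, but in (9) we pay for this by losing $E$, and the loss is greater than the gain. Indeed, the function $p(x,y)=\cos\frac{\pi y}2\cdot\cosh\frac{\pi x}2\big/\cosh\frac{\pi R}2$ is harmonic, vanishes on the horizontal sides, and is at most $1$ on the vertical sides. The mean value property of $p\circ F$ therefore gives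
$$|E|\ge p(0,0)=\frac1{\cosh(\pi R/2)}\ge e^{-\pi R/2}.$$
On the other hand, by (4) and $\frac8{\pi^2}D=\frac1{\beta(2)}$ with $\beta(2)>1-\frac19=\frac89$,
$$1-De_R\le\frac1{\beta(2)}\cdot\frac2{e^{\pi R}+1}<\frac94e^{-\pi R}.$$
For $R\ge1$ we have $\frac94e^{-\pi R/2}<1$, so $1-De_R<|E|$, that is, $\frac{1-|E|}{e_R}<D$. For these $R$ the loss is of order at least $e^{-\pi R/2}$ and the gain of order at most $e^{-\pi R}$. To profit from the smaller $e_R$ we must keep the points of $E$. On $\mathbb R$ and on the circle there is no way to add to $f$ on $E$ something that oscillates on a scale of its own. On $\mathbb Z$ there is: a pattern whose period is a fixed number of sites.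

## 7. Adding patterns on the vertical sides

On $E$ the value $v(x)$ runs through $[-1,1]$. One pattern need not be good for all these values, so we allow finitely many.

**Definition (admissible).** $R>0$ is admissible for $T$ if there are finitely many closed intervals $V_1,\dots,V_s$ covering $[-1,1]$ and real $N$-periodic mean-zero sequences $\eta^{(1)},\dots,\eta^{(s)}$, regular for $T$, with $\max_n|\eta^{(i)}_n|\le R$ and
$$|y+(T\eta^{(i)})_n|\ge1\qquad\text{for all }y\in V_i,\ n\in\mathbb Z. \tag{10}$$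

Example: $R=4$ is admissible for $\mathcal H$, with $s=1$, $V_1=[-1,1]$ and $\eta^{(1)}=4(1,-1,-1,1)$, by the computation at the end of Section 3.

**Proposition 5.** If $R$ is admissible for $T$, then $C(T)\ge1/e_R$.

*Proof.* Assume $C(T)<\infty$, since otherwise there is nothing to prove. Fix $\kappa\in(0,\frac14)$ with $\kappa<R$. Let $f_\rho,v_\rho$ be as in Section 6, with $\rho$ so close to $1$ that $|f_\rho-f|\le\kappa$ and $|v_\rho-v|\le\kappa$ everywhere.

**Step 1: cut $E$ into arcs on each of which one pattern works.** Let $E_\pm=\{x:f(x)=\pm R\}$. Since $F$ is a homeomorphism of the circle onto $\partial\Omega_R$, these are disjoint closed arcs with union $E$, and $v$ maps each of them homeomorphically onto $[-1,1]$. Subdivide $[-1,1]$ at those endpoints of the $V_i$ that lie in it. The interior of a resulting closed piece $J$ contains no endpoint of any $V_i$, so it is either contained in $V_i$ or disjoint from $V_i$, for each $i$. As the $V_i$ cover $[-1,1]$, the interior of $J$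 lies in some $V_i$, and then so does $J$, because $V_i$ is closed. Pulling the pieces back by $v$ on $E_+$ and on $E_-$, we write $E$ as a finite union of closed arcs $I$ with disjoint interiors, each with an index $i(I)$ such that $v(I)\subset V_{i(I)}$.

**Step 2: switch the patterns on smoothly.** For each $I$ choose a smooth $1$-periodic $w_I$ with $0\le w_I\le1$, supported in the interior of $I$, and equal to $1$ on so large a part of $I$ that the set $B\subset E$ of points at which no $w_I$ equals $1$ has measure at most $\kappa$. At each point at most one $w_I$ is nonzero, and off $E$ none is. We shall apply Lemma 3 with $g=f_\rho$ and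
$$P_r=f_\rho+\sum_Iw_I\,\eta_r^{(i(I))},\qquad Q_r=v_\rho+\sum_Iw_I\,(T\eta^{(i(I))})_r .$$

**Step 3: $Q_r$ is large almost everywhere.** If $x\notin E$, then $|v(x)|=1$ and $|Q_r(x)|=|v_\rho(x)|\ge1-\kappa$. If $x\in E\setminus B$, then $w_I(x)=1$ for exactly one $I$, we have $x\in I$, and the other $w$'s vanish at $x$. Since $v(x)\in V_{i(I)}$, (10) gives $|Q_r(x)|\ge|v(x)+(T\eta^{(i(I))})_r|-\kappa\ge1-\kappa$. So for every $r$
$$|\{x\in[0,1):|Q_r(x)|>1-2\kappa\}|\ge1-|B|\ge1-\kappa .$$

**Step 4: the patterns cost almost nothing.** Let $x\in E_+$. Then $f_\rho(x)\ge R-\kappa$, and at most one pattern, weighted by a number in $[0,1]$ and bounded by $R$, is added. So $P_r(x)\ge(R-\kappa)-R=-\kappa$, and hence $|P_r|\le P_r+2\kappa$ at $x$. Averaging over $r$, the patterns drop out because they have mean zero: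
$$\frac1N\sum_r|P_r(x)|\le f_\rho(x)+2\kappa\le|f_\rho(x)|+2\kappa .$$
On $E_-$ we have $P_r\le\kappa$, so $|P_r|\le-P_r+2\kappa$, and the same bound follows. Off $E$, $|P_r|=|f_\rho|$. By (8),
$$\frac1N\sum_r\int_0^1|P_r|\,dx\le\int_0^1|f_\rho|\,dx+2\kappa\le e_R+3\kappa .$$

**Step 5: conclude.** Lemma 3 with $\lambda=1-2\kappa$ gives $1-\kappa\le\frac{C(T)}{1-2\kappa}(e_R+3\kappa)$. Let $\kappa\to0$. $\square$

Compared with (9), the term $|E|$ has disappeared. Since $R=4$ is admissible for $\mathcal H$, we already have $C(\mathcal H)\ge1/e_4>D$, and the conjecture is false. By (8) and (4), any admissible $R$ would do. A smaller $R$ is desirable for the size of the gap, since by (4) the gain $\frac1D-e_R$ is comparable to $e^{-\pi R}$.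

## 8. Admissibility of $R=3$ and the proof of Theorem 1

With amplitude $3$ the square wave $3(1,-1,-1,1)$ has transform $\frac32(1,1,-1,-1)$, which satisfies (10) only as long as $|y\pm\frac32|\ge1$, that is, for $|y|\le\frac12$ when $|y|\le1$. For $y$ near $1$ a transform with unequal values is better: at each site it has to be at least $1-y$, which is small, or at most $-1-y$, which is near $-2$. The values $\frac23$ at six sites out of eight and $-2$ at the other two have mean zero and do this.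

**Claim.** $R=3$ is admissible for $\mathcal H$, with $N=8$.

**Step 1: $V_1=[-\frac12,\frac12]$.** Take $\eta^{(1)}=3(1,-1,-1,1)$, repeated with period $4$. Then $\mathcal H\eta^{(1)}=\frac32(1,1,-1,-1)$, and $|y\pm\frac32|\ge1$ for $|y|\le\frac12$.

**Step 2: $V_2=[\frac13,1]$.** Let $\eta=\eta^{(2)}$ be $8$-periodic with $\eta_{1-n}=-\eta_n$ and
$$(\eta_1,\eta_2,\eta_3,\eta_4)=\tfrac49\bigl(4\sqrt2+1,\ 4\sqrt2+1,\ 4\sqrt2-9,\ 4\sqrt2-1\bigr).$$
So $\eta_0=-\eta_1$, $\eta_{-1}=\eta_7=-\eta_2$, $\eta_{-2}=\eta_6=-\eta_3$, $\eta_{-3}=\eta_5=-\eta_4$, and the mean is zero. The largest modulus is $\frac49(4\sqrt2+1)<\frac49\cdot6.66<3$.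

With $t_1=\cot\frac\pi8=\sqrt2+1$, $t_2=\cot\frac{2\pi}8=1$, $t_3=\cot\frac{3\pi}8=\sqrt2-1$ and $\cot\frac{4\pi}8=0$, the oddness of the cotangent and (5) give
$$8(\mathcal H\eta)_n=\sum_{d=1}^3t_d\,(\eta_{n-d}-\eta_{n+d}).$$
We need the following sums and differences, in units of $\frac49$:
$$\eta_1+\eta_2:\ 8\sqrt2+2,\qquad\eta_2+\eta_3:\ 8\sqrt2-8,\qquad\eta_3+\eta_4:\ 8\sqrt2-10,\qquad\eta_1+\eta_4:\ 8\sqrt2,$$
$$\eta_1-\eta_3:\ 10,\qquad\eta_2-\eta_4:\ 2 .$$
Then, using the symmetry to express everything by $\eta_1,\dots,\eta_4$,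
$$\begin{aligned}
8(\mathcal H\eta)_1&=-\bigl[t_1(\eta_1+\eta_2)+t_2(\eta_2+\eta_3)+t_3(\eta_3+\eta_4)\bigr]\\
&=-\tfrac49\bigl[(18+10\sqrt2)+(8\sqrt2-8)+(26-18\sqrt2)\bigr]=-\tfrac49\cdot36=-16,\\
8(\mathcal H\eta)_2&=t_1(\eta_1-\eta_3)-t_2(\eta_1+\eta_4)+t_3(\eta_4-\eta_2)\\
&=\tfrac49\bigl[(10\sqrt2+10)-8\sqrt2+(2-2\sqrt2)\bigr]=\tfrac49\cdot12=\tfrac{16}3,\\
8(\mathcal H\eta)_3&=t_1(\eta_2-\eta_4)+t_2(\eta_1+\eta_4)+t_3(\eta_3-\eta_1)\\
&=\tfrac49\bigl[(2\sqrt2+2)+8\sqrt2+(10-10\sqrt2)\bigr]=\tfrac{16}3,\\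
8(\mathcal H\eta)_4&=t_1(\eta_3+\eta_4)+t_2(\eta_2+\eta_3)+t_3(\eta_1+\eta_2)\\
&=\tfrac49\bigl[(6-2\sqrt2)+(8\sqrt2-8)+(14-6\sqrt2)\bigr]=\tfrac{16}3 .
\end{aligned}$$
The remaining four values follow by symmetry. Since $K_8$ is odd and $\eta_{1-l}=-\eta_l$,
$$(\mathcal H\eta)_{1-n}=\sum_lK_8(1-n-l)\eta_l=\sum_{l}K_8(l-n)\eta_{1-l}=\sum_lK_8(n-l)\eta_l=(\mathcal H\eta)_n .$$
So $\mathcal H\eta$ equals $-2$ at $n\equiv0,1$ and $\frac23$ at the other six residues modulo $8$. For $y\in[\frac13,1]$ we have $y+\frac23\ge1$ and $y-2\le-1$. This is (10).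

**Step 3: $V_3=[-1,-\frac13]$.** Use $-\eta^{(2)}$ and replace $y$ by $-y$.

The three intervals cover $[-1,1]$, and all real mean-zero periodic sequences are regular for $\mathcal H$. This proves the claim.

*Remark.* The pattern $\eta^{(2)}$ can be recovered from its transform. On mean-zero $8$-periodic sequences $\mathcal H$ multiplies the frequency $\frac{2\pi j}8$ by $-i(1-\frac j4)$, which vanishes only for $j=4$. So a preimage of a given transform is determined up to adding $c(-1)^n$. Since $\eta^{(2)}_1=\eta^{(2)}_2$, and adding $c(-1)^n$ changes these two entries by $-c$ and $c$, no other real preimage has a smaller maximum modulus.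

**Proof of Theorem 1.** By the claim and Proposition 5, $C(\mathcal H)\ge1/e_3$, and $1/e_3>D$ by (4). For the quantitative statement put $\delta=\frac1D-e_3$. By (4), with $D\cdot\frac8{\pi^2}=\frac1{\beta(2)}$, and since an alternating series with decreasing terms is at least the sum of its first two terms,
$$D\delta\ge\frac1{\beta(2)}\Bigl[\frac2{e^{3\pi}+1}-\frac29\cdot\frac1{e^{9\pi}+1}\Bigr].$$
Here $\beta(2)<1-\frac19+\frac1{25}=\frac{209}{225}$, so $\frac1{\beta(2)}>1.076$. Also $3\pi<9.42478$, $e^9<8103.1$ and $e^{0.42478}<1.5293$, so $e^{3\pi}<12400$ and $\frac2{e^{3\pi}+1}>1.612\cdot10^{-4}$. Since $e^{9\pi}>2^{27}>10^8$, the subtracted term is less than $10^{-8}$. Hence $D\delta>1.076\cdot1.611\cdot10^{-4}>1.7\cdot10^{-4}$. As $e_3>0$, we have $0<D\delta<1$, and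
$$C(\mathcal H)\ge\frac1{e_3}=\frac1{\frac1D-\delta}=\frac D{1-D\delta}\ge(1+D\delta)D\ge(1+1.7\cdot10^{-4})D.\qquad\blacksquare$$

## 9. One frequency is enough: proof of Theorem 2

For a general symbol we need only some admissible $R$, however large. The plan is to take a cosine with frequency $\theta_0$, to choose its phase so that its transform vanishes nowhere, and then to multiply by a large constant.

**Step 1: choose the phase.** Write $\theta_0=2\pi k/N$ with integers $k,N$, and $A=m(\theta_0)$, $B=m(-\theta_0)$, not both $0$. Let $h(t)=\frac12(Ae^{it}+Be^{-it})$. If $A\ne0$, a zero of $h$ requires $e^{2it}=-B/A$, which has at most two solutions modulo $2\pi$. If $A=0$, then $B\ne0$ and $h$ has no zero. The points $\theta_0n$, $n\in\mathbb Z$, form a finite set modulo $2\pi$. So only finitely many $\omega$ modulo $2\pi$ satisfy $h(\theta_0n+\omega)=0$ for some $n$. Choose any other real $\omega$. Then $d=\min_n|h(\theta_0n+\omega)|>0$, as a minimum over finitely many values.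

**Step 2: check admissibility.** Put $S=\frac2d$ and $\eta_n=S\cos(\theta_0n+\omega)$. This sequence is real and $N$-periodic. It has mean zero because $\theta_0\notin2\pi\mathbb Z$, and it is regular because its only frequencies are $\pm\theta_0$, where $m$ is continuous. Moreover
$$(T\eta)_n=\tfrac S2\bigl(Ae^{i(\theta_0n+\omega)}+Be^{-i(\theta_0n+\omega)}\bigr)=S\,h(\theta_0n+\omega).$$
(If $\theta_0=\pi$, the two frequencies coincide modulo $2\pi$ and $A=B$; the formula remains true.) So $|(T\eta)_n|\ge Sd=2$, and $|y+(T\eta)_n|\ge1$ for all real $y$ with $|y|\le1$. Since $|\eta_n|\le S$, the number $R=S$ is admissible with $s=1$, $V_1=[-1,1]$.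

**Step 3: conclude.** By Proposition 5 and (4), $C(T)\ge1/e_S>D$. $\blacksquare$

## 10. Comparison with the Riesz–Titchmarsh operator: proof of Theorem 3

**Step 1: the symbol of $\mathcal R$.** The kernel $\frac1{\pi(n+1/2)}$ is in $\ell^2$, and
$$\frac1{2\pi}\int_0^{2\pi}-ie^{i\theta/2}e^{in\theta}\,d\theta=\frac{-i}{2\pi}\cdot\frac{e^{2\pi i(n+1/2)}-1}{i(n+1/2)}=\frac1{\pi(n+1/2)} .$$
So the symbol is $-ie^{i\theta/2}$ on $(0,2\pi)$. It is continuous off $2\pi\mathbb Z$, with limit $-i$ at $0^+$ and $-ie^{i\pi}=i$ at $0^-$. Hence Lemma 3 applies to $\mathcal R$.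

**Step 2: $C(\mathcal R)\ge\sqrt2$, by a pure pattern.** We may assume $C(\mathcal R)<\infty$. In Lemma 3 take $g=0$, $s=1$, $w_1\equiv1$, $N=4$ and $\eta_n=\cos\frac{\pi n}2$, that is, $(1,0,-1,0)$. The symbol at $\frac\pi2$ is $-ie^{i\pi/4}=e^{-i\pi/4}$, and at $-\frac\pi2\equiv\frac{3\pi}2$ it is $-ie^{3i\pi/4}=e^{i\pi/4}$. So $(\mathcal R\eta)_n=\cos(\frac{\pi n}2-\frac\pi4)$, which has modulus $\frac1{\sqrt2}$ for every $n$, while $\frac14\sum_r|\eta_r|=\frac12$. Thus $1\le\frac{C(\mathcal R)}\lambda\cdot\frac12$ for all $\lambda<\frac1{\sqrt2}$, that is, $C(\mathcal R)\ge\sqrt2$.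

**Step 3: two copies of $\mathcal R$.** In order to compare $\mathcal R$ with $\mathcal H$ we use the intermediate operator $\mathcal Ka_n=\frac2\pi\sum_{l\text{ odd}}\frac{a_{n-l}}l$. Its symbol is
$$-\frac{4i}\pi\sum_{l\ge1\text{ odd}}\frac{\sin l\theta}l=-i\,\mathrm{sgn}\,\theta\qquad\text{on }(-\pi,\pi).$$
Sorting by parity,
$$(\mathcal Ka)_{2l+1}=\frac2\pi\sum_j\frac{a_{2j}}{2l+1-2j}=\frac1\pi\sum_j\frac{a_{2j}}{l-j+1/2},\qquad(\mathcal Ka)_{2l}=\frac1\pi\sum_j\frac{a_{2j-1}}{l-j+1/2}.$$
With $b_j=a_{2j}$ and $c_j=a_{2j-1}$ this says that $(\mathcal Ka)_{2l+1}=(\mathcal Rb)_l$ and $(\mathcal Ka)_{2l}=(\mathcal Rc)_l$. Hence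
$$\#\{|\mathcal Ka|>\lambda\}=\#\{|\mathcal Rb|>\lambda\}+\#\{|\mathcal Rc|>\lambda\},\qquad\|a\|_1=\|b\|_1+\|c\|_1 .$$
Therefore $C(\mathcal K)\le C(\mathcal R)$, and taking $c=0$ gives $C(\mathcal R)\le C(\mathcal K)$. So $C(\mathcal K)=C(\mathcal R)$.

**Step 4: $\mathcal H$ is $\mathcal K$ after an averaging.** On $(0,\pi)$ the symbol of $\mathcal H$ is $-i(1-\frac\theta\pi)$. On $(-\pi,0)$ it is $-i(1-\frac{\theta+2\pi}\pi)=i(1-\frac{|\theta|}\pi)$. So on $(-\pi,\pi)$ it is $-i\,\mathrm{sgn}\,\theta\,(1-\frac{|\theta|}\pi)$. The function $1-\frac{|\theta|}\pi$ is the symbol of convolution with $\Phi_0=\frac12$ and, for $n\ne0$,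
$$\Phi_n=\frac1\pi\int_0^\pi\Bigl(1-\frac\theta\pi\Bigr)\cos n\theta\,d\theta=\frac1{\pi^2n}\int_0^\pi\sin n\theta\,d\theta=\frac{1-(-1)^n}{\pi^2n^2},$$
that is, $\Phi_n=\frac2{\pi^2n^2}$ for odd $n$ and $0$ for even $n\ne0$. Here $\Phi\ge0$ and $\sum_n\Phi_n=\frac12+\frac4{\pi^2}\sum_{n\ge1\text{ odd}}\frac1{n^2}=\frac12+\frac4{\pi^2}\cdot\frac{\pi^2}8=1$. Comparing symbols, $\mathcal Ha=\mathcal K(\Phi*a)$ for $a\in\ell^1$, and $\|\Phi*a\|_1\le\|a\|_1$. If $C(\mathcal K)<\infty$, then
$$\#\{|\mathcal Ha|>\lambda\}=\#\{|\mathcal K(\Phi*a)|>\lambda\}\le\frac{C(\mathcal K)}\lambda\|\Phi*a\|_1\le\frac{C(\mathcal K)}\lambda\|a\|_1 .$$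
So $C(\mathcal H)\le C(\mathcal K)=C(\mathcal R)$, which is trivial if $C(\mathcal K)=\infty$. Together with Theorem 1, $D<C(\mathcal H)\le C(\mathcal R)$. $\blacksquare$

Since $\sqrt2>1.36>D$, Step 2 shows that for $\mathcal R$ a pure pattern already exceeds $D$ without any rectangle. For $\mathcal H$ the pure square wave gave only $\frac12$ (end of Section 4), and in the proof of Theorem 1 the patterns ride on the rectangle. The exact value of $C(\mathcal H)$ is not determined by these arguments.
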